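# A weighted embedding of $C[0,1]$ that is not a change of variables

Throughout, all Banach spaces are real, or all are complex; the scalar field is fixed and nothing below depends on which one it is. For a compact Hausdorff space $K$, $C(K)$ is the space of continuous scalar functions on $K$ with the supremum norm. We write $I=[0,1]$, and $\mathbf 1$ for the constant function $1$.

## 1. Dividing out a weight that never vanishes

Let $\varrho:K\to L$ be a continuous surjection between compact Hausdorff spaces. Composition with $\varrho$ gives an isometric embedding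
$$\varrho^\circ:C(L)\to C(K),\qquad \varrho^\circ(f)=f\circ\varrho .$$
Now put a weight $\omega\in C(K)$ in front: $J f=\omega\cdot(f\circ\varrho)$. When is $J$ "the same embedding" as one given by a pure composition? We first fix the meaning of "the same".

**Definition (exact sequences and equivalence).** An *exact sequence* $0\to Y\xrightarrow{j}X\xrightarrow{q}Z\to0$ of Banach spaces means that $j$ is an into isomorphism (a bounded linear injection with closed range), $Z=X/j(Y)$, and $q$ is the natural quotient map. Two exact sequences $0\to Y\xrightarrow{j}X\xrightarrow{q}Z\to0$ and $0\to Y'\xrightarrow{j'}X'\xrightarrow{q'}Z'\to0$ are *isomorphically equivalent* if there are linear isomorphisms (bounded linear bijections) $\alpha:Y\to Y'$, $\beta:X\to X'$, $\gamma:Z\to Z'$ with $\beta j=j'\alpha$ and $\gamma q=q'\beta$.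

The map $\gamma$ is never a concern. If $\alpha,\beta$ are isomorphisms with $\beta j=j'\alpha$, then $\beta(j(Y))=j'(\alpha(Y))=j'(Y')$, so $\beta$ induces an isomorphism $\gamma$ of the quotients with $\gamma q=q'\beta$. From now on an *equivalence* is a pair $(a,b)$ of isomorphisms with $bj=j'a$. A *composition sequence* is a sequence $0\to C(L)\xrightarrow{\psi^\circ}C(K)\to W\to0$, where $\psi:K\to L$ is a continuous surjection of compact metric spaces and $W=C(K)/\psi^\circ C(L)$.

**Proposition 1.** If $\varrho:K\to L$ is a continuous surjection of compact metric spaces and $\omega\in C(K)$ has no zero, then the sequence of $Jf=\omega\cdot(f\circ\varrho)$ is isomorphically equivalent to the composition sequence of $\varrho$.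

*Proof.* By compactness $|\omega|$ is bounded below, so $b(g)=g/\omega$ is an automorphism of $C(K)$, with inverse $g\mapsto\omega g$. Since $bJ=\varrho^\circ$, the pair $(\mathrm{Id},b)$ is an equivalence. This also shows that $J=b^{-1}\varrho^\circ$ is an into isomorphism. $\square$

What changes if the weight has zeros? The automorphism $g\mapsto g/\omega$ disappears. But an equivalence may use any pair of isomorphisms, and may end at other spaces $K,L$ and another map $\psi$, so the loss of this one automorphism proves nothing.

The question matters because of a problem of Pełczyński, taken here from "Banach spaces in various positions" (https://core.ac.uk/download/pdf/81144845.pdf). In plain words it asks whether every copy of $C[0,1]$ inside $C[0,1]$ becomes, after linear changes of coordinates in both spaces, a copy given by a change of variables.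

**Problem (Pełczyński).** Is every exact sequence $0\to C[0,1]\xrightarrow{j}C[0,1]\to V\to0$ isomorphically equivalent to an exact sequence $0\to C[0,1]\xrightarrow{\varphi^\circ}C[0,1]\to W\to0$?

Here $C[0,1]$ is understood only up to linear isomorphism. A known fact (Milutin) is that $C(K)$ is linearly isomorphic to $C[0,1]$ for every uncountable compact metric space $K$; an example is the Cantor set $\mathbf D=\{0,1\}^{\mathbb N}$ with the product topology. So the second sequence in the Problem stands for $0\to C(L)\xrightarrow{\varphi^\circ}C(K)\to W\to0$, where $K,L$ are compact metric with $C(K)$, $C(L)$ isomorphic to $C[0,1]$, $\varphi:K\to L$ is a continuous surjection and $W=C(K)/\varphi^\circ C(L)$, read through isomorphisms $C(L)\cong C[0,1]\cong C(K)$. Self-maps of $[0,1]$ alone are not intended.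

We shall see that a weighted composition embedding answers the Problem in the negative.

## 2. Zeros of the weight that do no harm

Take a compact metric space $M$, a continuous surjection $p:M\to I$, a function $u\in C(I)$, and
$$f\longmapsto (f\circ p,\;uf)\in C(M)\oplus_\infty C(I)=C(M\sqcup I).$$
The weight is $1$ on $M$ and $u$ on $I$; the underlying map is $p\sqcup\mathrm{id}_I$. Since $\|f\|=\|f\circ p\|$, the embedding is bounded below whatever $u$ is, so $u$ is allowed to vanish. Two cases can be settled by hand.

**The weight $u\equiv0$.** Pick $m\in M$ and put $b(g,h)=(g,\,h+g(m)\mathbf 1)$, an automorphism with inverse $(g,h)\mapsto(g,h-g(m)\mathbf 1)$. Then $b(f\circ p,0)=(f\circ p,\;f(p(m))\mathbf 1)=\psi^\circ f$, where $\psi=p$ on $M$ and $\psi\equiv p(m)$ on $I$. So the sequence is equivalent to a composition sequence.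

**The map $p=\mathrm{id}_I$, any $u$.** Put $b(g,h)=(g,\,h+(1-u)g)$, with inverse $(g,h)\mapsto(g,h-(1-u)g)$. Then $b(f,uf)=(f,f)$, again a composition embedding. The same trick works more generally.

**Proposition 2.** Suppose there is a bounded operator $R:C(M)\to C(I)$ with $Rp^\circ=\mathrm{Id}$. Then for every $u\in C(I)$ the sequence of $f\mapsto(f\circ p,uf)$ is isomorphically equivalent to the composition sequence of $p\sqcup\mathrm{id}_I$.

*Proof.* Put $b(g,h)=(g,\,h+(1-u)Rg)$, an automorphism with inverse $(g,h)\mapsto(g,h-(1-u)Rg)$. Then $b(f\circ p,uf)=(f\circ p,\,uf+(1-u)f)=(f\circ p,f)$. $\square$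

So a zero of $u$ alone is no obstruction. A counterexample of this kind needs a map $p$ such that $p^\circ$ has no bounded left inverse, and a weight $u$ that has a zero but is not identically zero.

## 3. The binary digit map and the theorems

Let
$$\varphi:\mathbf D\to I,\qquad \varphi(x)=\sum_{i\ge1}x_i2^{-i}.$$
We need precise information on how it glues points.

**(F3)** *If $d=k/2^n\in(0,1)$ with $k$ odd, then $\varphi^{-1}(d)$ consists of exactly two points: $d^0$, whose first $n$ digits are the binary digits of $k-1$, followed by $111\dots$, and $d^1$, whose first $n$ digits are those of $k$, followed by $000\dots$. A non-dyadic $t\in(0,1)$ has exactly one preimage, denoted $x_t$. If $t\to d$ from below (resp. from above) through non-dyadic points, then $x_t\to d^0$ (resp. $d^1$).*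

The first two statements are the usual description of binary expansions. For the third, let $t\to d$ from below. Once $(k-1)/2^n<t<k/2^n$, the first $n$ digits of $x_t$ represent $k-1$. Any cluster point of the $x_t$ lies in $\varphi^{-1}(d)$ by continuity of $\varphi$, and its first $n$ digits represent $k-1$, so it is $d^0$; by compactness $x_t\to d^0$. From above, use $k/2^n<t<(k+1)/2^n$ in the same way. For example, near $d=\tfrac12$ the points $x_t$ approach $0111\dots$ from the left and $1000\dots$ from the right.

For $u\in C(I)$ put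
$$X=C(\mathbf D)\oplus_\infty C(I)=C(\mathbf D\sqcup I),\qquad J_u:C(I)\to X,\quad J_uf=(f\circ\varphi,\;uf).$$
Since $\|f\|\le\|J_uf\|\le\max(1,\|u\|)\|f\|$, $J_u$ is an into isomorphism.

**Theorem 3.** Let $K,L$ be compact metric spaces, $\psi:K\to L$ continuous, $u\in C(I)$. Suppose there are bounded operators $a:C(I)\to C(L)$, $A:C(L)\to C(I)$, $b:X\to C(K)$, $B:C(K)\to X$ with
$$bJ_u=\psi^\circ a,\qquad B\psi^\circ=J_uA,\qquad Aa=\mathrm{Id}_{C(I)}. \tag{1}$$
Then $\|b\|\,\|A\|\,|u(t)|\ge1$ for every $t\in I$ with $u(t)\ne0$.

**Corollary 4 (the answer to the Problem is no).** For $u(t)=t$ the sequence of $J_u$ is not isomorphically equivalent to any sequence $0\to C(L)\xrightarrow{\psi^\circ}C(K)\to W\to0$ with $K,L$ compact metric.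

*Proof from Theorem 3.* Suppose $a:C(I)\to C(L)$ and $b:X\to C(K)$ are isomorphisms with $bJ_u=\psi^\circ a$. Put $A=a^{-1}$, $B=b^{-1}$. Then $B\psi^\circ=b^{-1}\psi^\circ aa^{-1}=J_uA$, so (1) holds, and Theorem 3 gives $\|b\|\,\|a^{-1}\|\ge1/t$ for all $t\in(0,1]$. This is impossible.

This does answer the Problem. Since $\mathbf D\sqcup I$ is uncountable compact metric, Milutin's theorem gives an isomorphism $T:X\to C[0,1]$, and $j=TJ_u$ defines a sequence $0\to C[0,1]\to C[0,1]\to V\to0$. If $(\alpha,\beta)$ were an equivalence of $j$ with $\psi^\circ$, then $(\alpha,\beta T)$ would be an equivalence of $J_u$ with $\psi^\circ$. $\square$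

**Theorem 5 (classification and sharp constant).** For $u\in C(I)$ the following are equivalent:

1. the sequence of $J_u$ is isomorphically equivalent to some $0\to C(L)\xrightarrow{\psi^\circ}C(K)\to W\to0$ with $K,L$ uncountable compact metric and $\psi$ a continuous surjection;
2. there are compact metric $K,L$, a continuous $\psi:K\to L$, and operators satisfying (1);
3. $u\equiv0$, or $u$ has no zero.

If $u$ has no zero and $\min|u|\le1$, the least value of $\|b\|\,\|a^{-1}\|$ over all equivalences $(a,b)$ with composition sequences is exactly $1/\min|u|$.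

Two strengthenings will be proved in Section 9.

**Theorem 6.** Theorem 3 holds for arbitrary compact Hausdorff $K,L$.

**Theorem 7.** If $u\not\equiv0$ has a zero, then for every into isomorphism $j':Y'\to X'$ the sequence of $J_u\oplus j'$ is not isomorphically equivalent to any composition sequence.

The quantitative form of Theorem 3 is what makes it work. Take $u_s(t)=\max(t,s)$ with $0<s\le 1$. Each $u_s$ has no zero, so Proposition 1 removes it, by an automorphism $b$ of norm $1/s$. Theorem 3 says that no other method is cheaper, and the price blows up as $s\to0$.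

## 4. Lifting point masses

This section translates (1) into statements about measures. Let $M(K)=C(K)^*$ be the space of regular Borel measures with the variation norm. The adjoint $\psi_*=(\psi^\circ)^*:M(K)\to M(L)$ is the image-measure map, $(\psi_*\kappa)(E)=\kappa(\psi^{-1}(E))$. For bounded Borel $h$, $h\kappa$ denotes the measure with density $h$ with respect to $\kappa$. Adjoint operators are weak\*-continuous, and so is $\kappa\mapsto h\kappa$ when $h\in C(K)$, because $\int f\,d(h\kappa)=\int fh\,d\kappa$ and $fh\in C(K)$ for $f\in C(K)$.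

An element of $X^*=M(\mathbf D\sqcup I)$ is a pair $\pi=(\mu,\sigma)$ with $\mu\in M(\mathbf D)$, $\sigma\in M(I)$ and $\|\pi\|=\|\mu\|+\|\sigma\|$. From the formula for $J_u$,
$$J_u^*(\mu,\sigma)=\varphi_*\mu+u\sigma .$$

**Lifts of $\delta_t$.** Call $\pi\in M(\mathbf D\sqcup I)$ a lift of $\delta_t$ if $J_u^*\pi=\delta_t$. There are two obvious kinds. If $\varphi(x)=t$, then $(\delta_x,0)$ is a lift of norm $1$: short, but for non-dyadic $t$ it is $(\delta_{x_t},0)$, which jumps at every dyadic point by (F3). If $u(t)\neq0$, then $(0,u(t)^{-1}\delta_t)$ is a lift that depends weak\*-continuously on $t$, but its norm is $1/|u(t)|$: continuous, but long where $u$ is small.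

**What (1) does to lifts.** The adjoint form of (1) is
$$J_u^*b^*=a^*\psi_*,\qquad \psi_*B^*=A^*J_u^*,\qquad a^*A^*=\mathrm{Id}. \tag{2}$$
Put $\nu_t=A^*\delta_t\in M(L)$, so $\|\nu_t\|\le\|A\|$. If $\pi$ lifts $\delta_t$, then $\psi_*(B^*\pi)=A^*\delta_t=\nu_t$: the measure $B^*\pi$ on $K$ lifts $\nu_t$ through $\psi_*$. Conversely, if $\psi_*\lambda=\nu_t$, then $J_u^*(b^*\lambda)=a^*\nu_t=\delta_t$: the measure $b^*\lambda$ lifts $\delta_t$.

**The route.** Send the long continuous lift $(0,u(t)^{-1}\delta_t)$ to $K$ by $B^*$. On $K$, where the map is a pure composition, replace it by a lift of $\nu_t$ of norm about $\|\nu_t\|\le\|A\|$. Return by $b^*$. The result lifts $\delta_t$ with norm about $\|b\|\|A\|$, a number that does not see $u(t)$. If continuity in $t$ survives, we have lifts that are both short and continuous. Section 5 shows that such lifts need norm at least about $1/|u|$; Section 6 shows how to shorten without losing continuity. In both places the conclusion holds only up to $\varepsilon$ and on a small open set, and that suffices.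

We use two facts on semicontinuity.

**(F1)** *If $t\mapsto m_t$ is weak\*-continuous into a space of measures, then $t\mapsto\|m_t\|$ is lower semicontinuous (lsc).* It is the supremum of the continuous functions $t\mapsto|\int f\,dm_t|$ over $\|f\|\le1$.

The norm can drop in a limit: on $[-1,1]$ the measures $m_t=\delta_t-\delta_0$ have norm $2$ for $t\ne0$ and norm $0$ at $t=0$. In this example there is one bad point. In general the bad points are few:

**(F2)** *A real lsc function $f$ on a nonempty open $O\subset\mathbb R$ is continuous at all points outside a meager set.* If $f$ is discontinuous at $t$, upper semicontinuity must fail there, so for some rational $q$ we have $f(t)<q$ while every neighborhood of $t$ contains $s$ with $f(s)>q$. Then $t$ lies in the set $\{f\le q\}$, which is closed in $O$ because $f$ is lsc, but not in its interior. So $t$ is in the boundary of a closed set, and such a boundary is nowhere dense. There are countably many $q$.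

## 5. Short continuous lifts collide at dyadic points

**The norm-one case.** Let us first see the obstruction with $u$ absent, no errors, and norm $1$: *there is no weak\*-continuous $t\mapsto\mu_t\in M(\mathbf D)$ on a nonempty open $O\subset(0,1)$ with $\|\mu_t\|\le1$ and $\varphi_*\mu_t=\delta_t$.* Indeed, for non-dyadic $t$ we get $\mu_t(\{x_t\})=\delta_t(\{t\})=1$. Since $\|\mu_t\|\le1$, nothing is left outside $x_t$, so $\mu_t=\delta_{x_t}$. Take a dyadic $d\in O$. By (F3), $\mu_t\to\delta_{d^0}$ as $t\to d$ from below and $\mu_t\to\delta_{d^1}$ from above, through non-dyadic points, and $\mu_d$ would have to be both.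

**Where this stops.** If $\|\mu_t\|\le C$ with $C>1$, we still know $\mu_t(\{x_t\})=1$, but not the rest of $\mu_t$. For example $\delta_{x_t}+\delta_p-\delta_q$ with $\varphi(p)=\varphi(q)$ also has image $\delta_t$. As $t\to d$, the unit atom moving toward $d^0$ could be canceled in the limit by other mass of $\mu_t$ that moves to the same place.

**What prevents cancellation.** Cancellation in a weak\* limit costs norm. So work where the norm is already almost as large as it ever gets: there, no norm is available to lose. By lower semicontinuity such places contain open sets. Consequently the atom $a^i$ that arrives at $d^i$ must be, up to $\varepsilon$, a part of the atom $m_i$ found there, in the sense $a^i=p_im_i$ with $0\le p_i\le1$. With $a^0=a^1=1$ this forces $m_0,m_1\ge1$, while $m_0+m_1=1$. The proof below carries this out with the second component present.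

**Lemma 8.** Let $u\in C(I)$, $O\subset(0,1)$ nonempty open, $|u|\le\vartheta$ on $O$, and $C\ge0$. Suppose that for every $\varepsilon>0$ there are a nonempty open $U\subset O$ and a weak\*-continuous $\pi:U\to M(\mathbf D\sqcup I)$ with $\|\pi_t\|\le C+\varepsilon$ and $\|J_u^*\pi_t-\delta_t\|\le\varepsilon$ for $t\in U$. Then $\vartheta C\ge1$.

*Proof.* **Step 1: go where the norm is nearly maximal.** Fix $\varepsilon\in(0,1)$ and take $U$ and $\pi_t=(\mu_t,\sigma_t)$ as in the hypothesis. Let $\Gamma=\sup_U\|\pi_t\|\le C+\varepsilon$. Some point of $U$ has $\|\pi_t\|>\Gamma-\varepsilon$, so by (F1) there is a nonempty open $U_1\subset U$ with $\|\pi_t\|>\Gamma-\varepsilon$ on all of $U_1$. Choose a dyadic $d\in U_1$.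

**Step 2: follow the atoms into $d$ from each side.** Let $i\in\{0,1\}$. Choose non-dyadic $t_k\in U_1$ with $t_k\to d$, from below if $i=0$ and from above if $i=1$. Put $x_k=x_{t_k}$, so $x_k\to d^i$ by (F3). Let
$$a_k=\mu_{t_k}(\{x_k\}),\qquad z_k=\sigma_{t_k}(\{t_k\}).$$
These are bounded, so after passing to a subsequence $a_k\to a^i$ and $z_k\to z^i$.

**Step 3: compare with the atoms at $d$.** We use the following identity for a measure $\pi$, two distinct points $p,q$ and scalars $\alpha,\beta$, obtained by splitting off the atoms at $p$ and $q$: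
$$\|\pi-\alpha\delta_p-\beta\delta_q\|=\|\pi\|-|\pi\{p\}|-|\pi\{q\}|+|\pi\{p\}-\alpha|+|\pi\{q\}-\beta|. \tag{3}$$
The points $x_k\in\mathbf D$ and $t_k\in I$ are distinct in $\mathbf D\sqcup I$, so (3) gives
$$\|\pi_{t_k}-a_k\delta_{x_k}-z_k\delta_{t_k}\|=\|\pi_{t_k}\|-|a_k|-|z_k|\le\Gamma-|a_k|-|z_k| .$$
These measures converge weak\* to $\pi_d-a^i\delta_{d^i}-z^i\delta_d$, where $\delta_d$ sits at $d\in I$. The norm is weak\* lsc, and $\Gamma<\|\pi_d\|+\varepsilon$ because $d\in U_1$. Hence
$$\|\pi_d-a^i\delta_{d^i}-z^i\delta_d\|\le\Gamma-|a^i|-|z^i|\le\|\pi_d\|+\varepsilon-|a^i|-|z^i| .$$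
Let $m_i=\mu_d(\{d^i\})$ and $z=\sigma_d(\{d\})$. By (3) the left side equals $\|\pi_d\|-|m_i|-|z|+|m_i-a^i|+|z-z^i|$. Therefore
$$\bigl(|m_i-a^i|+|a^i|-|m_i|\bigr)+\bigl(|z-z^i|+|z^i|-|z|\bigr)\le\varepsilon .$$
Both brackets are $\ge0$ by the triangle inequality, so each is $\le\varepsilon$.

**Step 4: what the lifting condition says about the atoms.** Evaluate $J_u^*\pi_t-\delta_t$ on the set $\{t\}$, with $(\varphi_*\mu_t)(\{t\})=\mu_t(\varphi^{-1}(t))$. For $t=t_k$ the fiber is $\{x_k\}$, so $|a_k+u(t_k)z_k-1|\le\varepsilon$; let $k\to\infty$. For $t=d$ the fiber is $\{d^0,d^1\}$. We get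
$$|a^i+u(d)z^i-1|\le\varepsilon\quad(i=0,1),\qquad |m_0+m_1+u(d)z-1|\le\varepsilon .$$

**Step 5: remove $\varepsilon$.** The scalars $a^i,z^i,m_i,z$ are bounded by $C+1$; moreover $|z|\le C+\varepsilon$ and $|u(d)|\le\vartheta$. All of them, and $d$, depend on $\varepsilon$. Let $\varepsilon\to0$ along a sequence for which all the scalars converge, keep the same letters for the limits, and let $\upsilon=\lim u(d)$. Then $|\upsilon|\le\vartheta$, $|z|\le C$, and for $i=0,1$
$$|m_i|=|m_i-a^i|+|a^i|,\quad |z|=|z-z^i|+|z^i|,\quad a^i+\upsilon z^i=1,\quad m_0+m_1+\upsilon z=1. \tag{4}$$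
If scalars satisfy $|m|=|m-\alpha|+|\alpha|$, then $\alpha=pm$ with $p\in[0,1]$. For $m=0$ this is clear, since then $\alpha=0$. For $m\neq0$ put $r=\alpha/m$; then $1=\operatorname{Re}(1-r)+\operatorname{Re}r\le|1-r|+|r|=1$, so $\operatorname{Re}r=|r|$ and $\operatorname{Re}(1-r)=|1-r|$, that is, $r\ge0$ and $1-r\ge0$. Hence
$$a^i=p_im_i,\qquad z^i=q_iz,\qquad p_i,q_i\in[0,1].$$

**Step 6: the collision.** Put $w=\upsilon z$, so $|w|\le\vartheta C$. We claim $|w|\ge1$. Suppose $|w|<1$. From (4), $p_im_i=1-q_iw$, so
$$\operatorname{Re}(p_im_i)=1-q_i\operatorname{Re}w>0 .$$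
Thus $p_i>0$ and $\operatorname{Re}m_i>0$, and since $p_i\le1$,
$$\operatorname{Re}m_i\ge p_i\operatorname{Re}m_i=1-q_i\operatorname{Re}w\ge1-\max(\operatorname{Re}w,0).$$
Adding over $i=0,1$ and using the last equation of (4),
$$1-\operatorname{Re}w=\operatorname{Re}(m_0+m_1)\ge2-2\max(\operatorname{Re}w,0).$$
If $\operatorname{Re}w\ge0$, this says $\operatorname{Re}w\ge1$; if $\operatorname{Re}w<0$, it says $\operatorname{Re}w\le-1$. Both contradict $|w|<1$. So $1\le|w|\le\vartheta C$. $\square$

As a check against Section 2, take $u\equiv0$, $\vartheta=0$, and suppose $R:C(\mathbf D)\to C(I)$ were bounded with $R\varphi^\circ=\mathrm{Id}$. Then $\pi_t=(R^*\delta_t,0)$ is weak\*-continuous, $J_0^*\pi_t=\varphi_*R^*\delta_t=\delta_t$, and $\|\pi_t\|\le\|R\|$. Lemma 8 with $C=\|R\|$ would give $0\ge1$. So $\varphi^\circ$ has no bounded left inverse, and Proposition 2 does not apply to $\varphi$.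

## 6. Shortening a lift while keeping it continuous

On $K$ we have a weak\*-continuous family $\kappa_t$ with $\|\psi_*\kappa_t\|\le N$ but $\|\kappa_t\|$ possibly huge. We want to replace $\kappa_t$ by measures of norm about $N$ with nearly the same images.

**One measure at a time.** For a single $\kappa\in M(K)$ this can be done exactly by multiplying with a bounded Borel function. Write $\kappa=w|\kappa|$ with $w$ Borel, $|w|=1$, and let $\tau=\psi_*|\kappa|$. For Borel $E\subset L$,
$$|\psi_*\kappa(E)|=|\kappa(\psi^{-1}(E))|\le|\kappa|(\psi^{-1}(E))=\tau(E),$$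
so by Radon–Nikodym $\psi_*\kappa=g\tau$ with $g$ bounded Borel, and $\|\psi_*\kappa\|=\int|g|\,d\tau$. Put $h_0=\overline w\cdot(g\circ\psi)$. Then $h_0\kappa=(g\circ\psi)|\kappa|$, hence
$$\psi_*(h_0\kappa)=g\tau=\psi_*\kappa,\qquad \|h_0\kappa\|=\int|g\circ\psi|\,d|\kappa|=\int|g|\,d\tau=\|\psi_*\kappa\|. \tag{5}$$

For example, let $\psi$ map two points $k_1,k_2$ to the same point $y$, and let $\kappa=5\delta_{k_1}-4\delta_{k_2}$. Then $\psi_*\kappa=\delta_y$ but $\|\kappa\|=9$. Here $w=\pm1$, $\tau=9\delta_y$, $g(y)=\tfrac19$, $h_0(k_1)=\tfrac19$, $h_0(k_2)=-\tfrac19$, and $h_0\kappa=\tfrac59\delta_{k_1}+\tfrac49\delta_{k_2}$ has norm $1$ and image $\delta_y$.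

**Where the pointwise choice stops.** Doing this for each $t$ separately uses a different Borel function $h_0$ for each $t$, and nothing makes the resulting family weak\*-continuous. Suppose instead we fix one $t_0$ and approximate its $h_0$ by a continuous $h$ in $L^1(|\kappa_{t_0}|)$. Then $t\mapsto h\kappa_t$ is weak\*-continuous, and the norm estimates hold approximately at $t_0$. But at nearby $t$ they may fail: $\|h\kappa_t\|$ is only lower semicontinuous, and as with $\delta_t-\delta_0$ it can be large at all $t\ne t_0$ and small at $t_0$.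

**Choosing $t_0$ first.** The norm functions involved, though only lsc, are continuous at most points by (F2). A countable dense set of functions $h$ is enough, so by Baire there is one $t_0$ that is good for all of them at once. The order matters: first $t_0$, then $h$ depending on $t_0$.

**Lemma 9.** Let $K,L$ be compact metric, $\psi:K\to L$ continuous, $O\subset\mathbb R$ nonempty open, $\kappa:O\to M(K)$ weak\*-continuous with $\|\psi_*\kappa_t\|\le N$ for all $t\in O$. For every $\varepsilon>0$ there are a nonempty open $U\subset O$ and $h\in C(K)$ with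
$$\|h\kappa_t\|<N+\varepsilon,\qquad \|\psi_*(h\kappa_t)-\psi_*\kappa_t\|<\varepsilon\qquad(t\in U).$$

*Proof.* **Step 1: a point good for all $h$.** Since $K$ is compact metric, $C(K)$ is separable; let $H$ be a countable dense subset. For $h\in H$ define on $O$
$$n_h(t)=\|h\kappa_t\|,\qquad d_h(t)=\|\psi_*((h-1)\kappa_t)\| .$$
The families $h\kappa_t$ and $\psi_*((h-1)\kappa_t)$ are weak\*-continuous in $t$, so $n_h,d_h$ are lsc by (F1). By (F2) each is continuous off a meager set; a countable union of meager sets is meager, and by Baire's theorem $O$ is not meager in itself. So there is $t_0\in O$ at which all $n_h$ and $d_h$, $h\in H$, are continuous.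

**Step 2: choose $h$ for this point.** Apply (5) to $\kappa=\kappa_{t_0}$. We get a bounded Borel $h_0$ with $\psi_*(h_0\kappa)=\psi_*\kappa$ and $\|h_0\kappa\|=\|\psi_*\kappa\|\le N$. Now $C(K)$ is dense in $L^1(|\kappa|)$ and $H$ is uniformly dense in $C(K)$, so $H$ is dense in $L^1(|\kappa|)$. Choose $h\in H$ with $\int|h-h_0|\,d|\kappa|<\varepsilon$. Then
$$n_h(t_0)\le\|h_0\kappa\|+\|(h-h_0)\kappa\|<N+\varepsilon,$$
$$d_h(t_0)=\|\psi_*(h\kappa)-\psi_*\kappa\|=\|\psi_*(h\kappa-h_0\kappa)\|\le\|(h-h_0)\kappa\|<\varepsilon .$$

**Step 3: spread to a neighborhood.** As $n_h$ and $d_h$ are continuous at $t_0$, both strict inequalities persist on an open neighborhood $U\subset O$ of $t_0$. $\square$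

## 7. Proof of Theorem 3

Let (1) hold, let $u(t_*)\ne0$, and let $\theta>|u(t_*)|$.

**Step 1: the region where $u$ is small but not zero.** Put $O=\{t\in(0,1):0<|u(t)|<\theta\}$. The set $\{t\in I:0<|u(t)|<\theta\}$ is relatively open in $I$ and contains $t_*$, so it meets $(0,1)$; thus $O$ is open and nonempty.

**Step 2: send the long continuous lift to $K$.** For $t\in O$ put
$$\kappa_t=B^*\bigl(0,\,u(t)^{-1}\delta_t\bigr)\in M(K),\qquad \nu_t=A^*\delta_t\in M(L).$$
On $O$ the map $t\mapsto u(t)^{-1}\delta_t$ is weak\*-continuous, since $t\mapsto f(t)/u(t)$ is continuous for $f\in C(I)$; hence so is $t\mapsto\kappa_t$. By the second relation in (2),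
$$\psi_*\kappa_t=A^*J_u^*\bigl(0,u(t)^{-1}\delta_t\bigr)=A^*\bigl(u\cdot u(t)^{-1}\delta_t\bigr)=A^*\delta_t=\nu_t,\qquad \|\nu_t\|\le\|A\| .$$

**Step 3: shorten it on $K$.** Let $\varepsilon>0$. Lemma 9 with $N=\|A\|$ gives a nonempty open $U\subset O$ and $h\in C(K)$ such that $\lambda_t:=h\kappa_t$ satisfies
$$\|\lambda_t\|<\|A\|+\varepsilon,\qquad \|\psi_*\lambda_t-\nu_t\|<\varepsilon\qquad(t\in U),$$
and $t\mapsto\lambda_t$ is weak\*-continuous on $U$.

**Step 4: bring it back.** Put $\pi_t=b^*\lambda_t\in M(\mathbf D\sqcup I)$. This is weak\*-continuous on $U$, and $\|\pi_t\|\le\|b\|\|A\|+\|b\|\varepsilon$. By the first and third relations in (2),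
$$\|J_u^*\pi_t-\delta_t\|=\|a^*\psi_*\lambda_t-a^*A^*\delta_t\|=\|a^*(\psi_*\lambda_t-\nu_t)\|\le\|a\|\varepsilon .$$

**Step 5: apply the collision lemma.** Given $\varepsilon'>0$, choose $\varepsilon>0$ with $\max(\|a\|,\|b\|)\,\varepsilon\le\varepsilon'$. Steps 3 and 4 then produce the family required in Lemma 8 for $\varepsilon'$, with $C=\|b\|\|A\|$. Since $|u|\le\theta$ on $O$, Lemma 8 with $\vartheta=\theta$ gives $\theta\,\|b\|\,\|A\|\ge1$. Let $\theta\downarrow|u(t_*)|$ to get $\|b\|\,\|A\|\,|u(t_*)|\ge1$. $\blacksquare$

With Theorem 3, Corollary 4 is proved: the answer to the Problem is no. For $u(t)=t$ the embedding $J_u$ is in fact isometric, since $\|u\|\le1$. It is a lattice homomorphism of the form $f\mapsto\omega\cdot(f\circ\varrho)$, with $\varrho=\varphi\sqcup\mathrm{id}_I$ and weight $\omega=(1,u)\ge0$, because $|\omega\cdot(f\circ\varrho)|=\omega\cdot(|f|\circ\varrho)$. So the answer is negative even for isometric weighted composition embeddings.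

## 8. Exactly which weights $u$ can be removed

We prove Theorem 5.

**(1)⇒(2).** If $(a,b)$ is an equivalence, take $A=a^{-1}$ and $B=b^{-1}$, as in the proof of Corollary 4.

**(2)⇒(3).** Suppose $u\not\equiv0$ has a zero. As $I$ is connected, $|u|$ takes every value in $(0,\max|u|]$. But Theorem 3 gives $\|b\|\|A\||u(t)|\ge1$ at every $t$ with $u(t)\ne0$; so $\|b\|\|A\|>0$ and $|u(t)|\ge1/(\|b\|\|A\|)$ at all such $t$. This is a contradiction.

**(3)⇒(1).** In both cases take $K=\mathbf D\sqcup I$, $L=I$, $a=\mathrm{Id}$; both spaces are uncountable compact metric.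

* If $u$ has no zero, let $\psi=\varphi\sqcup\mathrm{id}_I$ and $b(g,h)=(g,h/u)$, as in Proposition 1. Then $bJ_uf=(f\circ\varphi,f)=\psi^\circ f$.
* If $u\equiv0$, let $\bar0=(0,0,\dots)\in\mathbf D$, so $\varphi(\bar0)=0$; let $\psi=\varphi$ on $\mathbf D$ and $\psi\equiv0$ on $I$, and $b(g,h)=(g,\,h+g(\bar0)\mathbf 1)$. Then $bJ_0f=(f\circ\varphi,\,f(0)\mathbf 1)=\psi^\circ f$.

In both cases $\psi$ is a continuous surjection and $b$ is an automorphism of $X$, with inverse $(g,h)\mapsto(g,uh)$ and $(g,h)\mapsto(g,h-g(\bar0)\mathbf 1)$ respectively. So $(a,b)$ is an equivalence.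

**The sharp constant.** Let $u$ have no zero and $\min|u|\le1$. For any equivalence $(a,b)$ with a composition sequence, (1) holds with $A=a^{-1}$, and Theorem 3 at a point where $|u|$ is minimal gives $\|b\|\|a^{-1}\|\ge1/\min|u|$. The equivalence just exhibited, $a=\mathrm{Id}$ and $b(g,h)=(g,h/u)$, has $\|a^{-1}\|=1$ and $\|b\|=\max(1,1/\min|u|)=1/\min|u|$. So the bound is attained. $\blacksquare$

## 9. Nonmetrizable spaces and direct sums

**Proof of Theorem 6.** Let $K,L$ be compact Hausdorff and let (1) hold. Metrizability entered only in Lemma 9, through the separability of $C(K)$. The aim is to pass to metrizable quotients that still carry (1).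

**Step 1: separable subalgebras.** Let $E_1\subset C(L)$ be the closed self-adjoint unital subalgebra generated by $a(C(I))$, and $E_2\subset C(K)$ the one generated by $b(X)\cup\psi^\circ(E_1)$. Since $C(I)$ and $X$ are separable, so are $E_1$ and $E_2$.

**Step 2: metrizable quotients.** Identify two points of $L$ when no function in $E_1$ separates them; let $\rho_L:L\to L_1$ be the quotient map. The functions of $E_1$ descend to $L_1$ and separate its points, so $L_1$ is compact Hausdorff, and by Stone–Weierstrass $E_1=\rho_L^\circ C(L_1)$. As $C(L_1)$ is separable, $L_1$ is metrizable. In the same way $E_2=\rho_K^\circ C(K_1)$ with a quotient map $\rho_K:K\to K_1$ onto a compact metric space.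

**Step 3: the map between the quotients.** If $\rho_K(k)=\rho_K(k')$, then for $e\in E_1$ we have $e\circ\psi\in E_2$, so $e(\psi(k))=e(\psi(k'))$; hence $\rho_L\psi(k)=\rho_L\psi(k')$. So there is a map $\psi_1:K_1\to L_1$ with $\psi_1\rho_K=\rho_L\psi$, and it is continuous because $\rho_K$ is a quotient map.

**Step 4: the relations (1) for $\psi_1$.** As $a$ has values in $E_1$ and $b$ in $E_2$, there are $a_1:C(I)\to C(L_1)$ and $b_1:X\to C(K_1)$ with $a=\rho_L^\circ a_1$, $b=\rho_K^\circ b_1$. Put $A_1=A\rho_L^\circ$ and $B_1=B\rho_K^\circ$. From $\psi_1\rho_K=\rho_L\psi$ we have $\rho_K^\circ\psi_1^\circ=\psi^\circ\rho_L^\circ$. Then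
$$\rho_K^\circ b_1J_u=bJ_u=\psi^\circ a=\psi^\circ\rho_L^\circ a_1=\rho_K^\circ\psi_1^\circ a_1,$$
and $\rho_K^\circ$ is injective, so $b_1J_u=\psi_1^\circ a_1$. Further
$$B_1\psi_1^\circ=B\rho_K^\circ\psi_1^\circ=B\psi^\circ\rho_L^\circ=J_uA\rho_L^\circ=J_uA_1,\qquad A_1a_1=A\rho_L^\circ a_1=Aa=\mathrm{Id}.$$
Since $\rho_K^\circ$ and $\rho_L^\circ$ are isometric, $\|b_1\|=\|b\|$ and $\|A_1\|\le\|A\|$. Theorem 3 for $\psi_1:K_1\to L_1$ gives $1\le\|b_1\|\|A_1\||u(t)|\le\|b\|\|A\||u(t)|$ whenever $u(t)\neq0$. $\blacksquare$

**Proof of Theorem 7.** Suppose $a_0:C(I)\oplus Y'\to C(L)$ and $b_0:X\oplus X'\to C(K)$ are isomorphisms with $b_0(J_u\oplus j')=\psi^\circ a_0$. The aim is to compress to the first summand; here it pays that (1) asks only for $Aa=\mathrm{Id}$ and not for isomorphisms. With the canonical inclusions $\iota$ and projections $P$ put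
$$a=a_0\,\iota_{C(I)},\qquad A=P_{C(I)}\,a_0^{-1},\qquad b=b_0\,\iota_X,\qquad B=P_X\,b_0^{-1}.$$
Since $\iota_XJ_u=(J_u\oplus j')\iota_{C(I)}$ and $P_X(J_u\oplus j')=J_uP_{C(I)}$,
$$bJ_u=b_0(J_u\oplus j')\iota_{C(I)}=\psi^\circ a_0\,\iota_{C(I)}=\psi^\circ a,$$
$$B\psi^\circ=P_Xb_0^{-1}\psi^\circ=P_X(J_u\oplus j')a_0^{-1}=J_uP_{C(I)}a_0^{-1}=J_uA,$$
$$Aa=P_{C(I)}a_0^{-1}a_0\,\iota_{C(I)}=\mathrm{Id}_{C(I)} .$$
So (1) holds, that is, condition 2 of Theorem 5. By Theorem 5 this is impossible if $u\not\equiv0$ has a zero. $\blacksquare$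

The compression did not use that $K,L$ are metrizable. If they are only compact Hausdorff, (1) still follows, and Theorem 6 together with the connectedness argument in (2)⇒(3) gives the same contradiction.
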